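\title{A $p$-adic entire curve on a smooth projective variety without rational curves}

\begin{abstract}
It has been conjectured that a smooth projective variety over $\mathbf{C}_p$ that receives a non-constant $p$-adic analytic map from $\mathbf{C}_p$ must contain a rational curve. We show that this fails for every prime $p$ and in every dimension $n\ge 6$. If an abelian variety $A$ has toric reduction, a one-parameter subgroup $\mathbf{G}_m\to A$ descends along $w\mapsto w+w^{-1}$ to an analytic map from the affine line to $A/\{\pm1\}$. For the Jacobian of a plane quartic with algebraically independent coefficients, $A/\{\pm1\}$ contains no rational curve. We place this singular threefold in a smooth hypersurface of large degree in $\mathbf{P}^7$ that has no rational curve outside it.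
\end{abstract}

\section{Entire curves and rational curves}\label{sec:intro}

Let $p$ be a prime and let $\mathbf{C}_p$ be the completion of an algebraic closure of $\mathbf{Q}_p$. An \emph{entire function} is a power series $\sum_{n\ge0}a_nt^n$ over $\mathbf{C}_p$ that converges on all of $\mathbf{C}_p$, that is, $|a_n|r^n\to0$ for every $r>0$. Let $X\subset\mathbf{P}^N$ be a projective variety over $\mathbf{C}_p$. A \emph{$p$-adic analytic map} $\mathbf{C}_p\to X$, or \emph{entire curve} in $X$, is a map $t\mapsto[f_0(t):\cdots:f_N(t)]$ with image in $X$, where the $f_i$ are entire functions without common zero. A \emph{rational curve} in a variety $X$ is the image of a non-constant morphism $\mathbf{P}^1\to X$. A rational map from $\mathbf{P}^1$ to a projective variety extends to a morphism, so a projective $X$ contains a rational curve exactly when there is a non-constant rational map $\mathbf{P}^1\dashrightarrow X$.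

Every rational curve gives a non-constant entire curve: restrict $\mathbf{P}^1\to X$ to the affine line. Over $\mathbf{C}$ there are entire curves of a different origin, since the exponential map of a complex abelian variety sends lines to non-constant entire curves, while abelian varieties contain no rational curve. (A morphism $\mathbf{P}^1\to A$ pulls the invariant $1$-forms back to $H^0(\mathbf{P}^1,\Omega^1)=0$, so its differential vanishes, and in characteristic $0$ it is constant.) Over $\mathbf{C}_p$ this source dries up. An entire function without zeros is constant (see Section~\ref{sec:descent}), so nothing replaces the exponential $\mathbf{C}\to\mathbf{C}^\times$; and a theorem of Cherry, extending a theorem of Berkovich, says that every $p$-adic analytic map from $\mathbf{C}_p$ to an abelian variety is constant. One is led to guess that $p$-adic entire curves exist only where rational curves do. This is Conjecture~4.1 of \cite{RR}.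

\begin{quote}
\textbf{Conjecture.} \emph{Let $X$ be a smooth projective variety over $\mathbf{C}_p$. If there is a non-constant $p$-adic analytic map from $\mathbf{C}_p$ to $X$, then there is a non-constant rational map from $\mathbf{P}^1$ to $X$.}
\end{quote}

For curves the statement is true: a smooth projective curve of genus at least $1$ embeds in its Jacobian, so by Cherry's theorem it carries no non-constant entire curve, and $\mathbf{P}^1$ satisfies the conclusion. In general it is false.

\begin{theorem}\label{thm:main}
For every prime $p$ and every $n\ge6$ there is a smooth projective variety $X$ of dimension $n$ over $\mathbf{C}_p$ that admits a non-constant $p$-adic analytic map $\mathbf{C}_p\to X$, while every rational map $\mathbf{P}^1\dashrightarrow X$ is constant. For $n=6$, $X$ can be taken to be a smooth hypersurface in $\mathbf{P}^7$ with ample canonical bundle, and the Zariski closure of the image of $\mathbf{C}_p$ to be a threefold.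
\end{theorem}

Dimensions $2$ to $5$ are not settled here.

The affine line has no non-constant analytic map to an abelian variety, but the multiplicative group may have one: if $A$ has toric reduction, then $A$ is analytically a quotient of a torus. The affine line is the quotient of $\mathbf{G}_m$ by $w\mapsto w^{-1}$, and a homomorphism $\mathbf{G}_m\to A$ turns this involution into $-1$. So $Y=A/\{\pm1\}$ carries an entire curve (Sections~\ref{sec:descent} and~\ref{sec:A}). For a suitable $A$ of dimension $3$ the quotient $Y$ contains no rational curve, a phenomenon due to Pirola; Sections~\ref{sec:hodge} and~\ref{sec:kummer} give a full proof. But $Y$ is singular, and resolving it destroys the example: blowing up the $64$ points of order at most $2$ in $A$ and then dividing by $\pm1$ gives a smooth threefold that contains $64$ copies of $\mathbf{P}^2$, hence many lines. We therefore keep $Y$ as it is and look for a smooth variety around it. For a scheme $Z$ and a closed point $z$ let $T_zZ$ be the Zariski tangent space, and let $\mathcal{I}_Z$ denote the ideal sheaf of a closed subscheme $Z\subset\mathbf{P}^N$.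

\begin{theorem}\label{thm:hyp}
Let $k$ be an uncountable algebraically closed field of characteristic $0$, let $N\ge3$, and let $Z\subset\mathbf{P}^N_k$ be a reduced closed subscheme such that
\[
\dim Z_e+e<N\quad\text{whenever}\quad Z_e:=\{z\in Z:\dim T_zZ=e\}\ \text{is non-empty.}
\]
Let $m\ge1$ be such that $\mathcal{I}_Z(m)$ is globally generated, and let $d\ge N+1+m(N-2)$. Then there is a smooth hypersurface $X\subset\mathbf{P}^N$ of degree $d$ containing $Z$ such that every rational curve in $X$ lies in $Z$.
\end{theorem}

Since $N\ge3$, the bound on $d$ gives $d>m$. Theorem~\ref{thm:hyp} is proved in Section~\ref{sec:hyp}, which is independent of the sections before it, and Section~\ref{sec:end} assembles Theorem~\ref{thm:main}.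

\section{Dividing by $\pm1$}\label{sec:descent}

We write $V^{\mathrm{an}}$ for the rigid analytic space of a variety $V$ over $\mathbf{C}_p$. The space $\mathbf{G}_m^{\mathrm{an}}$ is the increasing union of the closed annuli $r^{-1}\le|w|\le r$, and its analytic functions are the Laurent series $\sum_{n\in\mathbf{Z}}a_nw^n$ with $|a_n|\rho^n\to0$ as $|n|\to\infty$ for every $\rho>0$. Put
\[
\tau\colon\mathbf{G}_m\to\mathbf{A}^1,\qquad t=\tau(w)=w+w^{-1}.
\]
For given $t$ the equation $w^2-tw+1=0$ has two non-zero roots with product $1$. So $\tau$ is surjective, its fibers are the orbits of $w\mapsto w^{-1}$, and it is branched over $t=\pm2$.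

\begin{example}[The Tate curve]\label{ex:tate}
Let $0<|q|<1$. By Tate's theorem $\mathbf{G}_m^{\mathrm{an}}/q^{\mathbf{Z}}$ is the analytification of an elliptic curve $E_q$. Let $\phi(u)=u/(1-u)^2=(u+u^{-1}-2)^{-1}$, so that $\phi(u^{-1})=\phi(u)$, and put $x(w)=\sum_{n\in\mathbf{Z}}\phi(q^nw)$. This meromorphic function is invariant under $w\mapsto qw$ and under $w\mapsto w^{-1}$, and its only poles are double poles on $q^{\mathbf{Z}}$. So it is a function of degree $2$ on $E_q$, invariant under $-1$, and it identifies $E_q/\{\pm1\}$ with $\mathbf{P}^1$. Let us write $x$ as a function of $t$. The term $n=0$ is $1/(t-2)$. For $n\ge1$ let $s_n=q^n+q^{-n}$, and let $\alpha=\phi(q^nw)^{-1}$ and $\beta=\phi(q^{-n}w)^{-1}=\phi(q^nw^{-1})^{-1}$. Then $\alpha+\beta=s_nt-4$ and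
\[
\alpha\beta=q^{-2n}\bigl((1-q^nw)(1-q^nw^{-1})\bigr)^2=q^{-2n}(1-q^nt+q^{2n})^2=(t-s_n)^2 .
\]
Hence $x(w)=f(w+w^{-1})$ with
\[
f(t)=\frac1{t-2}+\sum_{n\ge1}\frac{s_nt-4}{(t-s_n)^2}.
\]
For $|t|\le r$ and $1\le r<|s_n|=|q|^{-n}$ the $n$th term has absolute value at most $r|q|^n$, so the series converges, and $f$ has a simple pole at $2$ and double poles at the $s_n$. With $h(t)=(t-2)\prod_{n\ge1}(1-t/s_n)^2$ the pair $[fh:h]$ is a non-constant entire curve in $E_q/\{\pm1\}$, although $E_q$ itself carries none.
\end{example}

Here the target is $\mathbf{P}^1$ and nothing is contradicted. The point is that the same descent works for any target. We need one fact from the theory of Newton polygons: if $u=\sum a_nw^n$ is a non-zero analytic function on $\mathbf{G}_m^{\mathrm{an}}$, $\rho\in|\mathbf{C}_p^\times|$, and $\max_n|a_n|\rho^n$ is attained at two indices, then $u$ has a zero with $|w|=\rho$. It follows that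
\begin{equation}\label{eq:units}
\text{an analytic function on $\mathbf{G}_m^{\mathrm{an}}$ without zeros is $cw^k$ with $c\in\mathbf{C}_p^\times$, $k\in\mathbf{Z}$.}
\end{equation}
Indeed, the dominant index can change only at a radius $\rho$ with $|a_n|\rho^n=|a_k|\rho^k$, and such a radius lies in $|\mathbf{C}_p^\times|$ because this group is divisible. So one index $k$ dominates at all radii, $|a_n|\rho^{n-k}<|a_k|$ for all $\rho$ and all $n\ne k$, and $\rho\to\infty$ or $\rho\to0$ gives $a_n=0$. In particular an entire function without zeros is constant.

\begin{lemma}\label{lem:descent}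
Let $\Psi\colon\mathbf{G}_m^{\mathrm{an}}\to(\mathbf{P}^M)^{\mathrm{an}}$ be analytic with $\Psi(w^{-1})=\Psi(w)$. Then there are entire functions $f_0,\dots,f_M$ without common zero such that $\Psi(w)=[f_0(t):\cdots:f_M(t)]$ for $t=w+w^{-1}$.
\end{lemma}

\begin{proof}
\emph{Homogeneous coordinates.} The sections $s_j=\Psi^*x_j$ of $\Psi^*\mathcal{O}(1)$ have no common zero. Fix $i$ with $s_i\ne0$. On every large closed annulus the zero set of $s_i$ is a proper Zariski-closed subset, hence finite, because the ring of functions on the annulus is a domain of dimension $1$. Let $m_a$ be the order of $s_i$ at $a$. The product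
\[
g(w)=\prod_{|a|\ge1}(1-w/a)^{m_a}\prod_{|a|<1}(1-a/w)^{m_a}
\]
converges on each annulus, since there its factors tend uniformly to $1$. The factors with $a$ outside the annulus differ from $1$ by less than $1$ in norm, and so does their product; hence $g$ has the same divisor as $s_i$. Thus $s=s_i/g$ is a nowhere vanishing section, and $\Psi=[g_0:\cdots:g_M]$ with analytic functions $g_j=s_j/s$ without common zero.

\emph{Making the coordinates invariant.} The tuples $(g_j(w^{-1}))_j$ and $(g_j(w))_j$ are proportional at each point. So the quotients $g_j(w^{-1})/g_j(w)$, each defined where $g_j\ne0$, glue to an analytic function $u$ without zeros such that $g_j(w^{-1})=u(w)g_j(w)$ for all $j$. By \eqref{eq:units}, $u=cw^k$. The two fixed points of the involution determine what we need. At $w=1$ some $g_j$ is non-zero and $g_j(1)=cg_j(1)$, so $c=1$. At $w=-1$ some $g_j$ is non-zero and $g_j(-1)=(-1)^kg_j(-1)$, so $k$ is even. Replacing every $g_j$ by $w^{k/2}g_j$, we obtain $g_j(w^{-1})=g_j(w)$.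

\emph{Descent of invariant functions.} Define $T_n\in\mathbf{Z}[t]$ by $T_0=2$, $T_1=t$, $T_{n+1}=tT_n-T_{n-1}$. Then $w^n+w^{-n}=T_n(t)$ by induction, and $\deg T_n=n$. An invariant function $\sum a_nw^n$ has $a_{-n}=a_n$, so it equals $a_0+\sum_{n\ge1}a_nT_n(t)$. For $r\ge1$ each monomial of $T_n$ has absolute value at most $r^n$ on $|t|\le r$, because the coefficients are integers, and $|a_n|r^n\to0$. So the series is an entire function of $t$. This gives $f_j$ with $g_j=f_j\circ\tau$, and the $f_j$ have no common zero because $\tau$ is surjective.
\end{proof}

\section{A generic Jacobian with toric reduction}\label{sec:A}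

We need an abelian variety that is degenerate in the $p$-adic sense, so that it receives a homomorphism from $\mathbf{G}_m$, and generic in the algebraic sense, so that its quotient has no rational curve. The two demands are compatible: the first concerns only the equations modulo $p$, and a congruence class modulo $p$ contains many algebraically independent elements.

The algebraic closure of a countable field is countable and $\mathbf{Z}_p$ is uncountable, so we can choose one after another $15$ elements $c_I\in\mathbf{Z}_p$, indexed by the monomials $\mathbf{x}^I$ of degree $4$ in $x,y,z$, that are algebraically independent over $\mathbf{Q}$. Put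
\[
F=xyz(x+y+z)+p\sum_{I}c_I\,\mathbf{x}^I=\sum_Ia_I\mathbf{x}^I .
\]
Each $a_I$ is $pc_I$ or $pc_I+1$, so the $a_I$ are algebraically independent as well. Let $U\subset\mathbf{A}^{15}_{\mathbf{Q}}$ be the dense open set of quartic forms that define smooth curves, $\mathcal{D}\to U$ the universal curve, and $\mathcal{A}\to U$ its Jacobian. The point $(a_I)$ lies over the generic point of $\mathbf{A}^{15}_{\mathbf{Q}}$. Hence it lies in $U$, it identifies the function field $\mathbf{Q}(U)$ with $K=\mathbf{Q}(a_I)\subset\mathbf{Q}_p$, and $D=\{F=0\}$ is the generic fiber of $\mathcal{D}$, a smooth curve of genus $3$ over $K$. Let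
\[
A=\operatorname{Jac}(D),\qquad Y=A/\{\pm1\},\qquad \pi\colon A\to Y .
\]
The quotient $Y$ is an integral projective threefold over $K$, its formation commutes with field extension, and $\pi$ is finite of degree $2$ and \'etale outside the $64$ points of $A[2]$. We fix an embedding $Y\subset\mathbf{P}^M_K$ and let $\overline K$ be the algebraic closure of $K$ in $\mathbf{C}_p$.

\begin{proposition}\label{prop:f}
There are an analytic homomorphism $\psi\colon\mathbf{G}_m^{\mathrm{an}}\to A_{\mathbf{C}_p}^{\mathrm{an}}$ with infinite image and a non-constant $p$-adic analytic map $f\colon\mathbf{C}_p\to Y_{\mathbf{C}_p}$ with $f(w+w^{-1})=\pi(\psi(w))$.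
\end{proposition}

\begin{proof}
The closed subscheme $\{F=0\}$ of $\mathbf{P}^2_{\mathbf{Z}_p}$ is proper over $\mathbf{Z}_p$, and flat because $F\not\equiv0\pmod p$. Its special fiber $xyz(x+y+z)=0$ consists of four lines. Any three of the forms $x,y,z,x+y+z$ have determinant $\pm1$, so in every characteristic no three of the lines are concurrent. The special fiber is therefore a reduced connected curve with $4$ rational components and $6$ nodes, and our model is a semistable curve over $\mathbf{Z}_p$: proper, flat, with reduced connected nodal geometric fibers. Regularity of the total space is not needed. By \cite[Theorem~9.4/1]{BLR}, $\operatorname{Pic}^0$ of the model is a semiabelian scheme over $\mathbf{Z}_p$, that is, a smooth separated group scheme whose fibers are extensions of abelian varieties by tori; its generic fiber is $A_{\mathbf{Q}_p}$. By \cite[Example~9.2/8]{BLR}, its special fiber is an extension of the product of the Jacobians of the normalized components, which is trivial here, by a torus whose dimension is the first Betti number of the dual graph. This graph has $4$ vertices and $6$ edges and is connected, so the special fiber is a torus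 of dimension $6-4+1=3$.

The uniformization theorem of Raynaud and Bosch--L\"utkebohmert \cite{BL} now gives a surjective analytic homomorphism $(\mathbf{G}_m^3)^{\mathrm{an}}\to A_{\mathbf{C}_p}^{\mathrm{an}}$ with discrete kernel; this is the three-dimensional form of the uniformization in Example~\ref{ex:tate}. Let $\psi$ be its restriction to the first factor. The kernel of $\psi$ is discrete, hence a proper subgroup of $\mathbf{C}_p^\times$. A divisible group has no proper subgroup of finite index, so the image of $\psi$ is infinite.

Since $\psi(w^{-1})=-\psi(w)$, the map $\Psi=\pi\circ\psi$ satisfies $\Psi(w^{-1})=\Psi(w)$. Lemma~\ref{lem:descent} gives $f$ with $f\circ\tau=\Psi$. Its image is that of $\Psi$, which lies in $Y$ and is infinite because $\pi$ has finite fibers.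
\end{proof}

The curve $f$ passes through singular points of $Y$ over the branch points of $\tau$: both $\psi(1)=0$ and $\psi(-1)$ lie in $A[2]$. By Cherry's theorem $f$ does not lift to $A$; it lifts only after pulling back to the double cover $\mathbf{G}_m$.

\section{First-order deformations of the generic quartic Jacobian}\label{sec:hodge}

Genericity is used as follows. An object attached to $A_{\overline K}$, such as an abelian subvariety or a curve mapping to $A$, extends over a family in which the quartic moves in all directions. The object constrains how the Hodge structure $H^1(A)$ can vary, while plane quartics realize every first-order variation. This section sets up both halves of the argument.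

\subsection*{Spreading out}
Finitely many varieties and morphisms over $\overline K$ are defined over a finite extension $K'$ of $K=\mathbf{Q}(U)$. The field $K'$ is the function field of an integral variety $U'$ with a dominant morphism to $U$; in characteristic $0$ this morphism is \'etale after shrinking $U'$. After shrinking further, the given objects extend over $U'$, and properties such as being smooth and projective with geometrically connected fibers, being finite of degree $2$, or being an abelian subscheme, pass from the generic fiber to the family. Let $S$ be a connected component of $U'_{\mathbf{C}}$. It is a complex manifold, \'etale over $U_{\mathbf{C}}$, so $T_sS=H^0(\mathbf{P}^2,\mathcal{O}(4))$ for all $s\in S(\mathbf{C})$. We write $D_s$, $A_s$ for the fibers of $\mathcal{D}$, $\mathcal{A}$ at $s$.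

\subsection*{Variations of Hodge structure of weight one}
Let $\mathcal{V}\to S$ be a smooth projective family with connected fibers $V_s$. The groups $H^1(V_s,\mathbf{Q})$ form a local system. The associated holomorphic bundle $\mathcal{H}$ has a flat connection $\nabla$ (Gauss--Manin) and a holomorphic subbundle $F^1$ with fibers $H^0(V_s,\Omega^1)$; moreover $\mathcal{H}_s=F^1_s\oplus\overline{F^1_s}$ and $\mathcal{H}_s/F^1_s=H^1(V_s,\mathcal{O})$. For $\xi\in T_sS$ define
\[
\theta_\xi\colon F^1_s\to\mathcal{H}_s/F^1_s,\qquad \theta_\xi(\omega)=\nabla_\xi\tilde\omega\bmod F^1_s,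
\]
where $\tilde\omega$ is a local section of $F^1$ with value $\omega$ at $s$. Two choices differ by $\sum g_i\gamma_i$ with sections $\gamma_i$ of $F^1$ and functions $g_i$ vanishing at $s$, and $\nabla_\xi\sum g_i\gamma_i=\sum\xi(g_i)\gamma_i(s)\in F^1_s$; so $\theta_\xi$ is well defined. It measures how $F^1$ moves.

A subspace $L\subset H^1(V_s,\mathbf{Q})$ is a \emph{sub-Hodge structure} if $L_{\mathbf{C}}=F^1L\oplus\overline{F^1L}$, where $F^1L=L_{\mathbf{C}}\cap F^1_s$; then $\dim F^1L=\frac12\dim L$. A \emph{subvariation} is a sub-local system whose fibers are sub-Hodge structures. Its bundle is preserved by $\nabla$, and the spaces $F^1L_s$, having constant dimension, form a holomorphic subbundle. Pullback along a morphism of families is a map of local systems that commutes with $\nabla$ and preserves $F^1$; its kernel and image are subvariations. The Abel--Jacobi map identifies the variations $H^1(A_s)$ and $H^1(D_s)$.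

Now let $\mathcal{C}\to S$ be a family of curves, $C=C_s$, with canonical bundle $K_C$. The cup product $\langle\alpha,\beta\rangle=\int_C\alpha\wedge\beta$ is flat, rational and alternating, $F^1$ is isotropic, and $i\langle\omega,\bar\omega\rangle>0$ for $0\ne\omega\in F^1_s$. Let $\kappa_\xi\in H^1(C,T_C)$ be the Kodaira--Spencer class, the image of $\xi$ under the coboundary of $0\to T_C\to T_{\mathcal{C}}|_C\to T_sS\otimes\mathcal{O}_C\to0$. By Griffiths, $\theta_\xi\colon H^0(K_C)\to H^1(\mathcal{O}_C)$ is cup product with $\kappa_\xi$. The pairing between $F^1_s$ and $\mathcal{H}_s/F^1_s$ induced by $\langle\ ,\ \rangle$ is Serre duality up to a fixed non-zero constant. Therefore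
\begin{equation}\label{eq:griffiths}
\langle\omega,\nabla_\xi\tilde\omega'\rangle=\ell_\xi(\omega\omega')\qquad(\omega,\omega'\in H^0(K_C)),
\end{equation}
where $\ell_\xi$ is a fixed non-zero multiple of $\kappa_\xi$, viewed as a linear form on $H^0(2K_C)$ through $H^1(T_C)\cong H^0(2K_C)^*$. The content of \eqref{eq:griffiths} is that the left side depends only on the product $\omega\omega'$.

For subspaces $W_1,W_2$ of $H^0(K_C)$ let $W_1\cdot W_2\subset H^0(2K_C)$ be the span of the products. The next lemma is the constraint imposed by a subvariation.

\begin{lemma}\label{lem:split}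
Let $L$ be a subvariation of $H^1(C_s,\mathbf{Q})$ and $L^\perp$ its orthogonal for $\langle\ ,\ \rangle$. Then $H^1(C_s,\mathbf{Q})=L_s\oplus L_s^\perp$ and $H^0(K_{C_s})=W\oplus W'$ with $W=F^1L_s$, $W'=F^1L_s^\perp$, and $\ell_\xi$ vanishes on $W\cdot W'$ for all $\xi\in T_sS$.
\end{lemma}

\begin{proof}
Let $v=v'+v''$ be orthogonal to $L_{\mathbf{C}}$, with $v'\in F^1$ and $v''\in\overline{F^1}$. Since $v'$ is orthogonal to $F^1L$ by isotropy, and to $\overline{F^1L}$ because $v$ and $v''$ are, $v'$ is orthogonal to $L_{\mathbf{C}}$; then so is $v''$. So $L_s^\perp$ and $L_s\cap L_s^\perp$ are sub-Hodge structures. If the latter were non-zero, it would contain some $\omega\ne0$ in $F^1$ together with $\bar\omega$, and $\langle\omega,\bar\omega\rangle=0$ would contradict positivity. This gives the first decomposition, and the second follows by comparing dimensions. For $\omega\in W'$ and $\omega'\in W$ choose $\tilde\omega'$ as a section of $F^1L$. Then $\nabla_\xi\tilde\omega'\in L_{\mathbf{C}}$, and \eqref{eq:griffiths} gives $\ell_\xi(\omega\omega')=0$.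
\end{proof}

\subsection*{Plane quartics vary in all directions}

\begin{lemma}\label{lem:quartic}
Let $s\in S(\mathbf{C})$ and write $D=D_s$. The Kodaira--Spencer map $T_sS\to H^1(T_D)$ is surjective, and the linear map $\xi\mapsto\theta_\xi$ from $T_sS$ to $\operatorname{Hom}(H^0(K_D),H^1(\mathcal{O}_D))$ has rank $6$.
\end{lemma}

\begin{proof}
The Kodaira--Spencer map is the composite
\[
H^0(\mathbf{P}^2,\mathcal{O}(4))\to H^0(\mathcal{O}_D(4))\to H^1(T_D)
\]
of restriction and the coboundary of $0\to T_D\to T_{\mathbf{P}^2}|_D\to\mathcal{O}_D(4)\to0$. Restriction is onto because $H^1(\mathbf{P}^2,\mathcal{O})=0$. The cokernel of the coboundary embeds in $H^1(T_{\mathbf{P}^2}|_D)$, and by the Euler sequence $0\to\mathcal{O}_D\to\mathcal{O}_D(1)^3\to T_{\mathbf{P}^2}|_D\to0$ this group is the cokernel of $H^1(\mathcal{O}_D)\to H^1(\mathcal{O}_D(1))^3$. By adjunction $K_D=\mathcal{O}_D(1)$, so the last map is Serre dual to $H^0(\mathcal{O}_D)^3\to H^0(\mathcal{O}_D(1))$, $(c_1,c_2,c_3)\mapsto c_1x+c_2y+c_3z$, which is injective. So the cokernel is zero, and the first assertion holds.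

By Riemann--Roch, $\dim H^1(T_D)=\dim H^0(2K_D)=6$. It remains to see that cup product $H^1(T_D)\to\operatorname{Hom}(H^0(K_D),H^1(\mathcal{O}_D))$ is injective, or dually that multiplication $H^0(K_D)^{\otimes2}\to H^0(2K_D)$ is onto. Its image is the space of restrictions of quadratic forms in $x,y,z$. No conic contains $D$, so this space has dimension $6$.
\end{proof}

In Section~\ref{sec:kummer} the space $H^1(A_s)$ will carry an alternating form that comes from another curve. We do not want to compare it with the principal polarization, so we allow any form with the right formal properties.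

\begin{lemma}\label{lem:sym}
Let $\eta$ be a flat non-degenerate alternating form on the local system $H^1(A_s,\mathbf{C})$ for which $F^1$ is isotropic. For $\xi\in T_sS$ put $\sigma_\xi(\alpha,\beta)=\eta(\alpha,\nabla_\xi\tilde\beta)$ for $\alpha,\beta\in F^1_s$. Then $\sigma_\xi$ is a well-defined symmetric bilinear form, and every symmetric bilinear form on $F^1_s$ equals $\sigma_\xi$ for some $\xi$.
\end{lemma}

\begin{proof}
The isotropic subspace $F^1_s$ has dimension $3$ in a space of dimension $6$, so it is its own orthogonal. Hence $\sigma_\xi(\alpha,\beta)$ depends only on $\alpha$ and $\theta_\xi(\beta)$, and $\sigma_\xi=0$ if and only if $\theta_\xi=0$. Differentiating $\eta(\tilde\alpha,\tilde\beta)=0$ gives $\eta(\nabla_\xi\tilde\alpha,\beta)+\eta(\alpha,\nabla_\xi\tilde\beta)=0$, that is, $\sigma_\xi(\beta,\alpha)=\sigma_\xi(\alpha,\beta)$. By Lemma~\ref{lem:quartic} the map $\xi\mapsto\sigma_\xi$ has rank $6$, which is the dimension of the space of symmetric forms on $F^1_s$.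
\end{proof}

The method is visible in its shortest form in the following proof.

\begin{proposition}\label{prop:simple}
The abelian varieties $A_{\overline K}$ and $A_{\mathbf{C}_p}$ are simple.
\end{proposition}

\begin{proof}
Suppose $A_{\overline K}$ has an abelian subvariety of dimension $j\in\{1,2\}$. Spread it out to an abelian subscheme $\mathcal{A}_1\subset\mathcal{A}_S$. Restriction $H^1(A_s,\mathbf{Q})\to H^1(A_{1,s},\mathbf{Q})$ is dual to the inclusion of period lattices, hence onto, so its kernel $L$ is a subvariation of $H^1(A_s,\mathbf{Q})=H^1(D_s,\mathbf{Q})$ of rank $6-2j$. In Lemma~\ref{lem:split}, applied to $\mathcal{D}$, we have $\dim W=3-j>0$ and $\dim W'=j>0$. A product of non-zero forms on the irreducible curve $D_s$ is non-zero, so $W\cdot W'\ne0$. But all $\ell_\xi$ vanish on $W\cdot W'$, and by Lemma~\ref{lem:quartic} every linear form on $H^0(2K_{D_s})$ is some $\ell_\xi$. This is a contradiction.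

Let $B$ be an abelian subvariety of $A_{\mathbf{C}_p}$. Its torsion points are Zariski dense in $B$, and they are $\overline K$-points of $A$. The Zariski closure of a set of $\overline K$-points is defined over $\overline K$, so $B$ comes from an abelian subvariety of $A_{\overline K}$ and is $0$ or $A_{\mathbf{C}_p}$.
\end{proof}

\section{No rational curve on $A/\{\pm1\}$}\label{sec:kummer}

A rational curve in $Y$ lifts to a double cover $C$ of $\mathbf{P}^1$ with a non-constant map to $A$. So we must show that no hyperelliptic curve maps non-trivially to $A$. What distinguishes a hyperelliptic curve $C\colon v^2=P(u)$ of genus $h\ge2$ is that its canonical products are few. The forms $u^i\,du/v$ with $0\le i\le h-1$ are a basis of $H^0(K_C)$, so $H^0(K_C)$ is identified with the space $R_{h-1}$ of binary forms of degree $h-1$, and products in $H^0(2K_C)$ correspond to products in $R_{2h-2}$, a space of dimension $2h-1$. Here $R_j$ is the space of binary forms of degree $j$ over $\mathbf{C}$, of dimension $j+1$.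

Take first $h=3$, the smallest genus allowed by simplicity. Suppose that a family of hyperelliptic curves of genus $3$ over $S$ maps to $\mathcal{A}_S$ and induces an isomorphism on $H^1$. By \eqref{eq:griffiths} the forms $\sigma_\xi$, as linear forms on the $6$-dimensional space $\operatorname{Sym}^2H^0(K_C)$, factor through multiplication to $R_4$, which has dimension $5$. In the coordinates above, they all kill $(1)(u^2)-(u)(u)$. This contradicts Lemma~\ref{lem:sym}. For larger $h$ the space $R_{2h-2}$ grows and this argument alone fails. But then $H^1(A_s)$ is a proper subvariation of $H^1(C_s)$, and Lemma~\ref{lem:split} forces $\ell_\xi$ to vanish on a subspace that grows at the same rate. The next lemma shows that the room left over does not depend on $h$.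

\begin{lemma}\label{lem:binary}
Let $R_{h-1}=W\oplus W'$ with $\dim W=g\ge2$. If $(W\cdot W)\cap(W\cdot W')=0$ in $R_{2h-2}$, then $\dim W\cdot W\le2g-1$.
\end{lemma}

\begin{proof}
Let $\gamma$ be the greatest common divisor of the elements of $W$, let $e=\deg\gamma$, and write $W=\gamma W_0$, where the forms in $W_0\subset R_{h-1-e}$ have no common zero on $\mathbf{P}^1$. Both $W\cdot W$ and $W\cdot W'$ lie in $\gamma R_{2h-2-e}$, so
\begin{equation}\label{eq:room}
\dim W\cdot W+\dim W\cdot W'\le 2h-1-e .
\end{equation}
We bound $\dim W\cdot W'$ from below with a pencil. Take $w_1\in W_0$ non-zero. For each of the finitely many zeros of $w_1$, the forms in $W_0$ that vanish there make up a hyperplane, so there is $w_2\in W_0$ outside all of them; then $w_1$ and $w_2$ are coprime. Since $W\cdot W'\supset\gamma\,(w_1W'+w_2W')$ and $\dim W'=h-g$,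
\[
\dim W\cdot W'\ge2(h-g)-\delta,\qquad\delta=\dim\{(a,b)\in W'\times W':w_1a+w_2b=0\}.
\]
By coprimality such a pair has the form $(w_2c,-w_1c)$ for a unique $c\in R_e$, and $w_1c\in W'$. The forms $c$ that occur make up a subspace of $R_e$ of dimension $\delta$. It does not contain $\gamma$, because $w_1\gamma$ is a non-zero element of $W$ and $W\cap W'=0$. So $\delta\le e$, and \eqref{eq:room} gives $\dim W\cdot W\le2h-1-e-2(h-g)+e=2g-1$.
\end{proof}

\begin{proposition}\label{prop:norational}
The threefold $Y_{\mathbf{C}_p}$ contains no rational curve.
\end{proposition}

\begin{proof}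
\emph{Reduction to a hyperelliptic curve over $\overline K$.} Morphisms $\mathbf{P}^1\to Y\subset\mathbf{P}^M$ of degree $\nu\ge1$ are the tuples of $M+1$ binary forms of degree $\nu$ without common zero, up to scaling, that satisfy the equations of $Y$. They are the points of a scheme of finite type over $K$. If $Y_{\mathbf{C}_p}$ contains a rational curve, one of these schemes is non-empty and has a $\overline K$-point, a non-constant morphism $g\colon\mathbf{P}^1\to Y$ over $\overline K$. Its image is not contained in the finite set $\pi(A[2])$, so $\mathbf{P}^1\times_YA\to\mathbf{P}^1$ is finite and generically \'etale of degree $2$. Let $C$ be the normalization of an irreducible component that dominates $\mathbf{P}^1$. It comes with $\rho\colon C\to\mathbf{P}^1$ of degree $1$ or $2$ and $\varphi\colon C\to A$ such that $\pi\varphi=g\rho$; in particular $\varphi$ is non-constant. As $A$ contains no rational curve, $C$ has genus $h\ge1$ and $\deg\rho=2$. The homomorphism $\operatorname{Jac}(C)\to A$ that sends the class of $\sum(x_i-y_i)$ to $\sum(\varphi(x_i)-\varphi(y_i))$ is non-zero, so it is surjective by Proposition~\ref{prop:simple}, and $h\ge3$.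 By Jacobi inversion every class of degree $0$ has the form $\sum_{i=1}^h(x_i-y_i)$. So the morphism
\[
\Sigma\colon C^{2h}\to A,\qquad(x_i,y_i)_i\mapsto\sum_{i=1}^h\bigl(\varphi(x_i)-\varphi(y_i)\bigr)
\]
is surjective.

\emph{The family.} Spread out $C,\rho,\varphi$ over $U'$. The image of the proper morphism $\Sigma$ in $\mathcal{A}_{U'}$ is closed and contains the generic fiber, so $\Sigma$ is surjective on all fibers. We obtain a family $\mathcal{C}\to S$ of double covers of $\mathbf{P}^1$ of genus $h$ with $\varphi\colon\mathcal{C}\to\mathcal{A}_S$. Fix $s\in S(\mathbf{C})$.

The map $\varphi^*\colon H^1(A_s,\mathbf{Q})\to H^1(C_s,\mathbf{Q})$ is injective. Otherwise its kernel, a non-zero sub-Hodge structure, contains after complexification a holomorphic $1$-form $\alpha\ne0$ with $\varphi^*\alpha=0$. The form $\alpha$ is invariant, so $\Sigma^*\alpha$ is a signed sum of pullbacks of $\varphi^*\alpha$ along the projections $C_s^{2h}\to C_s$, and $\Sigma^*\alpha=0$. A surjective morphism of smooth complex varieties is a submersion at a general point, so $\alpha$ vanishes on an open set and $\alpha=0$.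

Let $L$ be the image of $\varphi^*$, a subvariation of rank $6$. Lemma~\ref{lem:split} gives $H^0(K_{C_s})=W\oplus W'$, where $W=F^1L_s$ has dimension $3$ and so equals $\varphi^*H^0(A_s,\Omega^1)$.

\emph{The constraint.} Put $\eta(\alpha,\beta)=\langle\varphi^*\alpha,\varphi^*\beta\rangle$. This form is flat and alternating, and $F^1$ is isotropic for it. It is non-degenerate because $\varphi^*$ is injective and $L\cap L^\perp=0$. Since $\varphi^*$ commutes with $\nabla$, formula \eqref{eq:griffiths} for the family $\mathcal{C}$ gives
\[
\sigma_\xi(\alpha,\beta)=\langle\varphi^*\alpha,\nabla_\xi\varphi^*\tilde\beta\rangle=\ell_\xi(\varphi^*\alpha\cdot\varphi^*\beta).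
\]
Let $\mu\colon\operatorname{Sym}^2W\to H^0(2K_{C_s})$ be multiplication. The formula says that $\sigma_\xi=\ell_\xi\circ\mu$ as linear forms on $\operatorname{Sym}^2W$. If $\mu(\Theta)\in W\cdot W'$, then $\sigma_\xi(\Theta)=0$ for all $\xi$ by Lemma~\ref{lem:split}, and $\Theta=0$ by Lemma~\ref{lem:sym}. Applied to the kernel of $\mu$ this shows $\dim W\cdot W=6$, and in general it shows $(W\cdot W)\cap(W\cdot W')=0$. As $C_s$ is hyperelliptic, Lemma~\ref{lem:binary} applies with $g=3$ and gives $6\le5$, which is absurd.
\end{proof}

\begin{remark}
For $\dim W=g$ the comparison is between $\dim\operatorname{Sym}^2W=g(g+1)/2$ and $2g-1$. For $g=2$ both are $3$, and the statement itself fails for Jacobians of dimension $2$: if $C$ has genus $2$, hyperelliptic involution $\iota$ and a Weierstrass point $x_0$, then $x+\iota x\sim2x_0$, so $x\mapsto[x-x_0]$ carries $\iota$ to $-1$ and maps $C/\iota=\mathbf{P}^1$ to a rational curve in $\operatorname{Jac}(C)/\{\pm1\}$. The same construction applies to hyperelliptic Jacobians of dimension $3$, so some genericity of $A$ is needed.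
\end{remark}

\section{Hypersurfaces through a given subscheme}\label{sec:hyp}

We prove Theorem~\ref{thm:hyp}. Let $Q_1,\dots,Q_r$ be a basis of $H^0(\mathcal{I}_Z(m))$, let $a=d-m\ge1$, and let $V=H^0(\mathbf{P}^N,\mathcal{O}(a))^r$. For $B=(B_j)\in V$ put
\[
F_B=\sum_jQ_jB_j,\qquad X_B=\{F_B=0\}\supset Z .
\]
Global generation means that the $Q_j$ generate the ideal of $Z$ locally; in particular their common zero set is $Z$. The plan is to show that $X_B$ is smooth for general $B$, and that a rational curve not contained in $Z$ cannot follow $X_B$ as $B$ moves in all directions. Such a curve would have a normal sheaf that is a quotient of the tangent bundle of the total space of the family. That bundle, twisted by $\mathcal{O}(m)$, has enough sections away from $Z$, which bounds the degree of the normal sheaf from below, while adjunction makes this degree very negative when $d$ is large.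

\subsection*{Smoothness}

\begin{lemma}\label{lem:smooth}
The set $V^\circ$ of $B\in V$ such that $F_B\ne0$ and $X_B$ is smooth is open and non-empty.
\end{lemma}

\begin{proof}
Let $\Gamma\subset\mathbf{P}^N\times V$ be the closed set of $(x,B)$ such that $F_B$ and its first partial derivatives vanish at $x$. The complement of $V^\circ$ is the image of $\Gamma$ in $V$, which is closed because $\mathbf{P}^N$ is proper. We show $\dim\Gamma<\dim V$ by computing the fibers $\Gamma_x$, which are linear subspaces of $V$.

Let $x\notin Z$, say $Q_i(x)\ne0$. In an affine chart around $x$, a form $B_i$ of degree $a\ge1$ takes any prescribed value and first derivatives at $x$, and then so does $Q_iB_i$, since $Q_i$ is a unit at $x$. So $\Gamma_x$ has codimension $N+1>\dim(\mathbf{P}^N\setminus Z)$.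

Let $z\in Z_e$, with maximal ideal $\mathfrak{m}$ in $\mathcal{O}_{\mathbf{P}^N,z}$. In an affine chart, $F_B(z)=0$ and $dF_B(z)=\sum_jB_j(z)\,dQ_j(z)$ in $\mathfrak{m}/\mathfrak{m}^2$. The $dQ_j(z)$ span the image of $\mathcal{I}_{Z,z}$ in $\mathfrak{m}/\mathfrak{m}^2$, which is the annihilator of $T_zZ$ and has dimension $N-e$. The values $(B_j(z))_j$ are arbitrary in $k^r$, so $\Gamma_z$ has codimension $N-e$, and $N-e>\dim Z_e$ by hypothesis. The finitely many locally closed sets $Z_e$ and $\mathbf{P}^N\setminus Z$ cover $\mathbf{P}^N$, and over each of them $\Gamma$ has dimension less than $\dim V$.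
\end{proof}

This is the only use of the hypothesis on the $Z_e$. Some such hypothesis is necessary: if $\dim T_zZ=N$, every hypersurface containing $Z$ is singular at $z$.

\subsection*{Twisted vector fields on the total space}
Let $\mathcal{X}=\{(x,B):F_B(x)=0\}\subset\mathbf{P}^N\times V^\circ$, which is smooth over $V^\circ$. Fix $B\in V^\circ$ and write $X=X_B$, $F=F_B$. Represent tangent vectors of $\mathbf{P}^N$ through the Euler surjection $\mathcal{O}(1)^{N+1}\to T_{\mathbf{P}^N}$, whose kernel is spanned by $(x_0,\dots,x_N)$. Differentiating the equation of $\mathcal{X}$ gives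
\[
T_{\mathcal{X}}|_X=\ker\bigl(T_{\mathbf{P}^N}|_X\oplus(V\otimes\mathcal{O}_X)\to\mathcal{O}_X(d)\bigr),\qquad(v,b)\mapsto\sum_iv_i\,\partial_iF+\sum_jQ_jb_j .
\]
The formula is well defined because $\sum x_i\partial_iF=d\cdot F$ vanishes on $X$.

If nothing had to be preserved, so that the family consisted of all forms of degree $d$, one could move points by linear vector fields $v$ on $\mathbf{P}^N$ and move the equation along by $-\sum v_i\partial_iF$. In our family the variation of the equation must stay in the ideal of the $Q_j$. This is achieved by multiplying $v$ by some $Q_i$, and the price is a twist by $\mathcal{O}(m)$ and the loss of control along $Z$.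

\begin{lemma}\label{lem:gen}
The global sections of $T_{\mathcal{X}}|_X\otimes\mathcal{O}(m)$ span the fiber at every point of $X\setminus Z$.
\end{lemma}

\begin{proof}
A section of $(T_{\mathbf{P}^N}\oplus V\otimes\mathcal{O})(m)$ is given by forms $v_i(x)$ of degree $m+1$ and polynomials $b_j(y;x)$ that are homogeneous of degree $a$ in $y$ and of degree $m$ in $x$. Here $x$ is the point and $y$ is the variable of the forms in $V$. The section lies in $T_{\mathcal{X}}|_X(m)$ if
\begin{equation}\label{eq:tangent}
\sum_iv_i(x)\,\partial_iF(x)+\sum_jQ_j(x)\,b_j(x;x)=0 .
\end{equation}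
We use three kinds of sections; components that are not listed are zero.
\begin{itemize}
\item[(I)] $b_j=l(x)(x_\kappa y_\lambda-x_\lambda y_\kappa)G(y)$ for one index $j$, with $\deg l=m-1$ and $\deg G=a-1$. Here $b_j(x;x)=0$.
\item[(II)] $b_i=Q_j(x)G(y)$ and $b_j=-Q_i(x)G(y)$ for $i\ne j$, with $\deg G=a$. The left side of \eqref{eq:tangent} is $Q_iQ_jG-Q_jQ_iG=0$.
\item[(III)] $v=Q_i(x)l(x)u$ with $u\in k^{N+1}$ and $l$ linear, and $b_i(y;x)$ such that $b_i(x;x)=-l(x)\sum_\kappa u_\kappa\partial_\kappa F(x)$. Such a $b_i$ exists: the right side is a form of degree $d=a+m$, and each of its monomials is a product of a monomial of degree $a$, which we write in $y$, and one of degree $m$, which we leave in $x$. The two terms of \eqref{eq:tangent} cancel.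
\end{itemize}
Let $x^\circ\in X\setminus Z$, fix homogeneous coordinates for it, and choose $i$ with $Q_i(x^\circ)\ne0$. The values at $x^\circ$ of the sections (III) with $l(x^\circ)\ne0$ project onto all of $T_{x^\circ}\mathbf{P}^N$, since $u$ is arbitrary. It remains to span the kernel of this projection, which is the space of $b\in V$ with $\sum_jQ_j(x^\circ)b_j(x^\circ)=0$. Evaluation $b\mapsto(b_j(x^\circ))_j$ maps it into the hyperplane $\Pi=\{c\in k^r:\sum Q_j(x^\circ)c_j=0\}$, with kernel $\{b:b_j(x^\circ)=0\text{ for all }j\}$. The linear forms $x^\circ_\kappa y_\lambda-x^\circ_\lambda y_\kappa$ generate the homogeneous ideal of the point $x^\circ$, so the sections (I) with $l(x^\circ)\ne0$ span that kernel. The sections (II) with $G(x^\circ)=1$ evaluate to $Q_j(x^\circ)\epsilon_i-Q_i(x^\circ)\epsilon_j$ for $j\ne i$, where the $\epsilon_j$ are the standard basis vectors. These are $r-1$ linearly independent vectors of $\Pi$, so they span it.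
\end{proof}

\subsection*{Rational curves}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
For $\nu\ge1$ let $H_\nu$ be the scheme of pairs $(B,g)$, where $B\in V^\circ$ and $g\colon\mathbf{P}^1\to X_B$ is a morphism with $\deg g^*\mathcal{O}(1)=\nu$ and $g(\mathbf{P}^1)\not\subset Z$. Writing $g$ as a tuple of binary forms of degree $\nu$ up to scaling, $H_\nu$ is defined by the closed condition $F_B(g)=0$ and the open conditions that the forms have no common zero and that some $Q_j(g)$ is non-zero. So $H_\nu$ is of finite type over $V^\circ$. We claim that no $H_\nu$ dominates $V^\circ$. Granting this, the closures of the images of the $H_\nu$ are countably many proper closed subsets of the irreducible variety $V^\circ$. Since $k$ is uncountable, some $B\in V^\circ(k)$ lies outside all of them, and $X_B$ has the required properties.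

Suppose that $H_\nu$ dominates $V^\circ$. Choose a closed point of the generic fiber of $H_\nu\to V^\circ$ and let $V'$ be its closure in $H_\nu$ with the reduced structure. The function field of $V'$ is a finite extension of that of $V^\circ$, separable because the characteristic is $0$; after shrinking, $V'\to V^\circ$ is \'etale. The universal morphism gives a $V'$-morphism $\Phi\colon\mathbf{P}^1\times V'\to\mathcal{X}'=\mathcal{X}\times_{V^\circ}V'$. Fix a $k$-point $s=(B,g)$ of $V'$ and let $X=X_B$. By \'etaleness $T_sV'=V$ and $T_{\mathcal{X}'}|_X=T_{\mathcal{X}}|_X$. On $\mathbf{P}^1\times\{s\}$ the differential of $\Phi$ fits into a commutative diagram with exact rows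
\[
\begin{array}{ccccccccc}
0&\to&T_{\mathbf{P}^1}&\to&T_{\mathbf{P}^1\times V'}|_{\mathbf{P}^1\times\{s\}}&\to&V\otimes\mathcal{O}&\to&0\\[2pt]
&&\big\downarrow{\scriptstyle dg}&&\big\downarrow{\scriptstyle d\Phi}&&\big\|&&\\[2pt]
0&\to&g^*T_X&\to&g^*(T_{\mathcal{X}}|_X)&\to&V\otimes\mathcal{O}&\to&0 .
\end{array}
\]
The right-hand map is the identity; this is where it matters that the curve follows $X_B$ in every direction. By the snake lemma $\operatorname{coker}(d\Phi)\cong\operatorname{coker}(dg)=:\mathcal{N}$, so $\mathcal{N}$ is a quotient of $g^*(T_{\mathcal{X}}|_X)$. The map $dg$ is an injection of sheaves, because $g$ is non-constant and the characteristic is $0$. So $\mathcal{N}$ has rank $N-2\ge1$, and since $\det T_X=\mathcal{O}_X(N+1-d)$ by adjunction,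
\[
\deg\mathcal{N}=(N+1-d)\nu-2 .
\]
Let $\mathcal{N}'$ be the quotient of $\mathcal{N}$ by its torsion, a vector bundle with $\deg\mathcal{N}'\le\deg\mathcal{N}$. A general point of $\mathbf{P}^1$ is mapped outside $Z$, so by Lemma~\ref{lem:gen} the global sections of $\mathcal{N}'\otimes g^*\mathcal{O}(m)$ span the fiber at a general point. The wedge product of $N-2$ sections that form a basis there is a non-zero section of the determinant, whose degree is therefore non-negative. Hence
\[
0\le\deg\mathcal{N}'+m(N-2)\nu\le\bigl(N+1+m(N-2)-d\bigr)\nu-2\le-2,
\]
where the last step is the hypothesis on $d$. This contradiction proves the claim.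
\end{proof}

For $Z=\emptyset$ one may take $m=1$, and the theorem produces smooth hypersurfaces without rational curves in every degree $d\ge2N-1$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

From now on $A$ and $Y$ are taken over $\mathbf{C}_p$, which is uncountable, algebraically closed, and of characteristic $0$. To apply Theorem~\ref{thm:hyp} we need the tangent spaces of $Y$ and an embedding in a projective space of the smallest dimension that they allow.

\begin{lemma}\label{lem:embed}
We have $\dim T_yY=6$ at the $64$ points of $\pi(A[2])$ and $\dim T_yY=3$ at all other points, and there is a closed embedding $Y\to\mathbf{P}^7$.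
\end{lemma}

\begin{proof}
Outside $A[2]$ the map $\pi$ is \'etale, so $Y$ is smooth of dimension $3$ there. Translation by a point of $A[2]$ commutes with $-1$, so it suffices to treat the origin. The involution $\iota=-1$ acts as $-1$ on the cotangent space at $0$. If $x_1',x_2',x_3'$ are local parameters, then $x_i=\frac12(x_i'-\iota^*x_i')$ are local parameters with $\iota^*x_i=-x_i$. So the complete local ring of $Y$ at $\pi(0)$ is the ring of even power series in $\mathbf{C}_p[[x_1,x_2,x_3]]$. Its maximal ideal $\mathfrak{n}$ consists of the even series of order at least $2$, and $\mathfrak{n}^2$ of those of order at least $4$, since a monomial of even degree is a product of quadratic monomials. The six quadratic monomials form a basis of $\mathfrak{n}/\mathfrak{n}^2$.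

Enlarging the ambient space, we may assume $Y\subset\mathbf{P}^M$ with $M\ge8$. The union of the lines through two distinct points of $Y$ has closure of dimension at most $3+3+1=7$ and contains $Y$. The union of the embedded tangent spaces has closure of dimension at most $6$: the smooth points contribute at most $3+3$, and the singular points contribute $64$ copies of $\mathbf{P}^6$. A general linear subspace $\Lambda$ of dimension $M-8$ misses any given closed set of dimension at most $7$, so it misses both. Projection from $\Lambda$ is then a morphism $Y\to\mathbf{P}^7$. Two distinct points have the same image only if the line through them meets $\Lambda$, and a non-zero tangent vector at $y$ is killed only if the line through $y$ in its direction meets $\Lambda$. So the projection is proper and injective on points and on Zariski tangent spaces. Over an algebraically closed field such a morphism is a closed embedding.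
\end{proof}

In particular every smooth variety containing $Y$ has dimension at least $6$. This is why the construction starts in that dimension.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=6$. Take $N=7$ and $Z=Y\subset\mathbf{P}^7$ in Theorem~\ref{thm:hyp}. By Lemma~\ref{lem:embed} the non-empty strata are $Y_3$, with $\dim Y_3+3=6<7$, and $Y_6$, with $\dim Y_6+6=6<7$. By Serre's theorem $\mathcal{I}_Y(m)$ is globally generated for some $m\ge1$. Let $d\ge8+5m$. We obtain a smooth hypersurface $X\subset\mathbf{P}^7$ of degree $d$ containing $Y$, all of whose rational curves lie in $Y$. It is irreducible, since two components would meet in a singular point, and $K_X=\mathcal{O}_X(d-8)$ is ample. By Proposition~\ref{prop:norational}, $X$ contains no rational curve, so every rational map $\mathbf{P}^1\dashrightarrow X$ is constant.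

The map $\Psi=\pi\circ\psi$ of Proposition~\ref{prop:f}, now followed by $Y\subset\mathbf{P}^7$, descends by Lemma~\ref{lem:descent} to the non-constant $p$-adic analytic map $f\colon\mathbf{C}_p\to Y\subset X$. The Zariski closure of the infinite subgroup $\psi(\mathbf{C}_p^\times)$ is an algebraic subgroup of $A$ of positive dimension. Its identity component is a non-zero abelian subvariety, hence all of $A$ by Proposition~\ref{prop:simple}. So the Zariski closure of $f(\mathbf{C}_p)=\pi(\psi(\mathbf{C}_p^\times))$ is the threefold $Y$.

For $n>6$ take $X\times E^{n-6}$ with $E$ an elliptic curve. The map $t\mapsto(f(t),0)$ is a non-constant $p$-adic analytic map; in a Segre embedding its coordinates are constant multiples of those of $f$. A morphism $\mathbf{P}^1\to X\times E^{n-6}$ is constant because all its projections are.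
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL}
Bosch and L\"utkebohmert, \emph{Stable reduction and uniformization of abelian varieties II}, Invent. Math. \textbf{78} (1984).

\bibitem{BLR}
Bosch, L\"utkebohmert, and Raynaud, \emph{N\'eron Models}.

\bibitem{RR}
\emph{Research Reports Of The Nevanlinna Theory And Its}, \texttt{http://cajpn.org/refs/pad01.pdf}.

\end{thebibliography}
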